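# Odd powers of graphs with one odd cycle forbidden: the threshold $3t$

All graphs are finite and simple, and $\log$ is the natural logarithm. We write $[q]=\{1,\dots,q\}$, $\Delta(G)$ for the maximum degree, $\chi$ for the chromatic number, $\alpha$ for the independence number, $\omega$ for the clique number, and $\operatorname{dist}(u,v)$ for the distance in the graph $G$ under discussion.

## 1. Clusters and gadgets: the graph $G_t(F,q)$

We begin with a graph. Let $t\ge 3$ be odd, let $q\ge 1$, and let $F$ be any graph with $\Delta(F)\le q$, which we call the base graph. From these data we build a graph $G=G_t(F,q)$ out of two kinds of pieces: one *cluster* for each vertex of $F$, and one *gadget* for each edge of $F$.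

**Definition 1 (clusters).** For each $a\in V(F)$ take vertices $(a,i,c)$ with $i\in\mathbb Z_{t-1}=\{0,\dots,t-2\}$ and $c=(c_0,\dots,c_{t-2})\in[q]^{t-1}$. Join $(a,i,c)$ to $(a,i+1,c')$ whenever $c$ and $c'$ agree in all coordinates except possibly coordinate $i$. Here $i+1$ is taken modulo $t-1$. Put $X_a=\{(a,0,c):c\in[q]^{t-1}\}$, so $|X_a|=q^{t-1}$.

**Definition 2 (gadgets).** For each edge $ab$ of $F$, with a fixed orientation $(a,b)$, take vertices $(ab,j,u)$ with $1\le j\le t-1$ and $u=(u_1,\dots,u_{t-2})\in[q]^{t-2}$. For $1\le j\le t-2$ join $(ab,j,u)$ to $(ab,j+1,u')$ whenever $u$ and $u'$ agree except possibly in coordinate $j$. Finally, write $c^-=(c_0,\dots,c_{t-3})$ for $c$ with its last coordinate removed, and join $(a,0,c)$ to $(ab,1,c^-)$ and $(b,0,c)$ to $(ab,t-1,c^-)$, for all $c$.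

So a cluster is a stack of $t-1$ layers closed up into a ring. Passing from layer $i$ to layer $i+1$ lets us rewrite coordinate $i$ freely. A gadget is a corridor of $t-1$ layers between $X_a$ and $X_b$, in which the step from layer $j$ to layer $j+1$ lets us rewrite coordinate $j$.

Take $t=3$, $q=2$, $F=K_3$ as an example. Each cluster has two layers of four vertices, indexed by $c=(c_0,c_1)\in[2]^2$, and $(a,0,c)$ is joined to $(a,1,c')$ exactly when $c$ and $c'$ differ in at most one place. To get from $(a,0,(1,1))$ to $(a,0,(2,2))$ in two steps, go through $(a,1,(2,1))$. Each gadget has two layers of two vertices, $(ab,1,u)$ and $(ab,2,u)$ with $u\in[2]$, completely joined to each other, and $(ab,1,u)$ is joined to the two vertices $(a,0,(u,\ast))$. Hence any $x\in X_a$ reaches any $x'\in X_b$ in three steps: enter the gadget, change $u$ to the first coordinate of $x'$, leave. The twelve vertices of $X_a\cup X_b\cup X_{a'}$, where $a,b,a'$ are the vertices of $K_3$, are thus pairwise at distance at most $3$. A vertex of $X_a$ has degree $3+2=5\le 3q$.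

What is all this for? We shall see that $G$ has maximum degree at most $3q$, that any two vertices of the same $X_a$, or of $X_a$ and $X_b$ with $ab\in E(F)$, are at distance at most $t$, and that every odd cycle of $G$ is at least $t$ times as long as the shortest odd cycle of $F$. If $F$ is complete on $q+1$ vertices, this gives $(q+1)q^{t-1}$ vertices pairwise within distance $t$, which is of order $\Delta(G)^t$, while no odd cycle is shorter than $3t$. If instead $F$ is sparse with no short cycles and small independence number, all odd cycles up to any prescribed length disappear at the cost of one logarithm. These are the two lower bounds in the result of this lecture.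

## 2. Powers with a forbidden cycle, and the threshold statement

**Definition 3.** For $t\ge1$ the $t$-th power $G^t$ has vertex set $V(G)$, and two distinct vertices are adjacent in it if and only if their distance in $G$ is at most $t$. We write $G\not\supset C_\ell$ if $G$ has no subgraph, induced or not, isomorphic to the cycle $C_\ell$, and
$$\chi_{t,\ell}(d)=\sup\{\chi(G^t)\mid \Delta(G)=d,\ G\not\supset C_\ell\}.$$
The *odd girth* of a graph is the length of a shortest odd cycle, and it is $\infty$ if the graph is bipartite.

For instance $C_5^2=K_5$, so $\chi(C_5^2)=5$ although $\chi(C_5)=3$. The graph obtained from $C_4$ by adding a triangle at one vertex has odd girth $3$, and $C_4$ itself has odd girth $\infty$.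

Asymptotic notation refers to $d\to\infty$ with $t$ and $\ell$ fixed. In a graph of maximum degree at most $d$, at most $d^i$ vertices lie at distance exactly $i\ge1$ from a given vertex. Hence, for $d\ge2$,
$$\Delta(G^t)\le \sum_{i=1}^t d^i\le d^t\left(1+\tfrac12+\tfrac14+\cdots\right)\le 2d^t. \tag{1}$$
Greedy coloring gives $\chi_{t,\ell}(d)\le 2d^t+1=O(d^t)$. The question is whether forbidding one cycle length improves this, and it is posed as an open question in "Colouring powers of graphs with one cycle length forbidden" (https://staff.fnwi.uva.nl/j.r.kang/CWItalk2017.pdf): for $t$ odd, is there a critical value $\ell_t^\circ$ such that among odd $\ell$ one has $\chi_{t,\ell}(d)=\Theta(d^t)$ below it and $\Theta(d^t/\log d)$ from it onward? The first regime may be empty. No monotonicity of $\chi_{t,\ell}(d)$ in $\ell$ is known, so we must treat every $\ell$ on its own. The answer is yes, with $\ell_t^\circ=3t$.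

**Theorem 1.** Let $t\ge1$ be odd and let $\ell\ge3$ be odd.

* If $\ell<3t$, then $\chi_{t,\ell}(d)=\Theta(d^t)$.
* If $\ell\ge3t$, then $\chi_{t,\ell}(d)=\Theta(d^t/\log d)$.

It follows from three propositions.

**Proposition A.** Let $t\ge3$ be odd. For every $d\ge3$ there is a graph $G$ with $\Delta(G)=d$ and odd girth at least $3t$ such that $G^t$ contains a clique with at least $\lfloor d/3\rfloor^t$ vertices.

**Proposition B.** Let $t\ge1$ be odd and $g\ge3$. For all large $d$ there is a graph $G$ with $\Delta(G)=d$, with no odd cycle of length at most $g$, and with $\chi(G^t)\ge c_t\,d^t/\log d$, where $c_t>0$ depends only on $t$.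

**Proposition C.** Let $t\ge1$ be any integer, odd or even, and let $\ell=3t+2k$ with $k\ge0$. If $\Delta(G)\le d$ and $G\not\supset C_\ell$, then every neighborhood in $G^t$ spans at most $\frac K2d^{2t-1}$ edges, where $K=K(t,\ell)$ and $d\ge2$. Consequently $\chi(G^t)=O_{t,\ell}(d^t/\log d)$.

**Proof of Theorem 1 from A, B, C.** The bound $O(d^t)$ is (1). If $\ell<3t$, then $t\ge3$ because $\ell\ge 3$. The graph of Proposition A contains no $C_\ell$, so $\chi_{t,\ell}(d)\ge\lfloor d/3\rfloor^t=\Omega(d^t)$. If $\ell\ge3t$, Proposition B with $g=\ell$ gives the lower bound. Since $\ell$ and $3t$ are both odd, $\ell=3t+2k$ with $k\ge0$, and Proposition C gives the upper bound. For $t=1$ the first regime is empty. $\square$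

## 3. A single ring of $t$ layers stops at $\ell=t$

Before analyzing $G_t(F,q)$, let us see why it has two kinds of pieces. The first thing one would try for a large clique in $G^t$ is one ring with $t$ layers: vertices $(i,c)$ with $i\in\mathbb Z_t$ and $c\in[q]^t$, where $(i,c)$ is joined to $(i+1,c')$ if $c,c'$ agree except possibly in coordinate $i$. Degrees are at most $2q$. Going once around the ring rewrites every coordinate, so the $q^t$ vertices of layer $0$ are pairwise within distance $t$. With $q=\lfloor d/2\rfloor$ this is a clique of order $d^t$ in $G^t$.

What about odd cycles? Forgetting $c$ maps the graph homomorphically to $C_t$, in which every odd closed walk has length at least $t$. So for odd $t\ge3$ the odd girth is at least $t$, and the ring does prove $\chi_{t,\ell}(d)=\Theta(d^t)$ for odd $\ell<t$. But the vertices $(0,c),(1,c),\dots,(t-1,c)$ form a cycle $C_t$, so at $\ell=t$ the ring is useless.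

The fault is clear. Vertices of the *same* layer are joined by walks of *odd* length $t$ around the ring, and the ring itself is an odd closed walk of length $t$. The remedy built into $G_t(F,q)$ is to join vertices of the same cluster by walks of the *even* length $t-1$ only. That restricts a cluster to $q^{t-1}$ vertices, so we take about $q$ clusters to make up for the lost factor, and we use the odd length $t$ only between *different* clusters. An odd closed walk then has to traverse an odd closed walk of $F$, with each edge costing $t$ steps, and an odd closed walk of $F$ has length at least $3$.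

## 4. Degrees, distances, odd cycles and independent sets in $G_t(F,q)$

**Step 1: degrees.** This step shows $\Delta(G)\le3q$. A cluster vertex $(a,i,c)$ has at most $q$ neighbors in layer $i+1$ of its cluster (change coordinate $i$) and at most $q$ in layer $i-1$ (change coordinate $i-1$). So a cluster vertex outside $X_a$ has degree at most $2q$. A vertex of $X_a$ has in addition exactly one neighbor in the gadget of each edge of $F$ at $a$, so its degree is at most $2q+\deg_F(a)\le3q$. For a gadget vertex $(ab,j,u)$ count $X_a$ and $X_b$ as layers $0$ and $t$. It has at most $q$ neighbors in each of the two adjacent layers: between gadget layers one coordinate is free, and $(ab,1,u)$ is joined to the $q$ vertices $(a,0,c)$ with $c^-=u$, and likewise $(ab,t-1,u)$ to $q$ vertices of $X_b$. So its degree is at most $2q$.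

**Step 2: distances.** This step shows that in $G^t$ each $X_a$ is a clique, and $X_a,X_b$ are completely joined if $ab\in E(F)$. Let $(a,0,c),(a,0,c')\in X_a$. Walk once around the ring. In the step from layer $i$ to layer $i+1$ replace coordinate $i$ by $c'_i$, for $i=0,1,\dots,t-2$. After $t-1$ steps we are back in layer $0$ with all coordinates correct, so the distance is at most $t-1$. Now let $ab\in E(F)$ be oriented $(a,b)$ and let $x=(a,0,c)$, $x'=(b,0,c')$. Step from $x$ to $(ab,1,c^-)$. For $j=1,\dots,t-2$, in the step from layer $j$ to layer $j+1$, replace $u_j$ by $c'_{j-1}$. We arrive at $(ab,t-1,(c')^-)$, which is the unique neighbor of $x'$ in layer $t-1$ of this gadget, and one more step reaches $x'$. The walk has length $1+(t-2)+1=t$.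

**Step 3: odd cycles.** This step shows
$$\text{odd girth}(G)\ \ge\ t\cdot\text{odd girth}(F). \tag{2}$$
Let $F^*$ be obtained from $F$ by replacing each edge by a path with $t$ edges and attaching a pendant vertex $a^*$ to each $a\in V(F)$. Map $(a,i,c)$ to $a$ if $i$ is even and to $a^*$ if $i$ is odd, and map $(ab,j,u)$ to the $j$-th interior vertex of the path from $a$ to $b$. The parity of $i\in\mathbb Z_{t-1}$ makes sense and changes along every cluster edge because $t-1$ is even. This is where oddness of $t$ enters for the first time. Cluster edges go to edges $aa^*$, and gadget edges, including those at $X_a$ and $X_b$, go to edges of the subdivided paths. So this is a homomorphism $G\to F^*$.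

Recall why a closed walk of odd length $m$ contains, among its edges, an odd cycle of length at most $m$. Write the walk as $v_0v_1\cdots v_m=v_0$. If $v_0,\dots,v_{m-1}$ are distinct, then $m\ge3$, since there are no loops, and the walk is a cycle. Otherwise $v_i=v_j$ with $0\le i<j<m$, and the walk splits into closed walks of lengths $j-i$ and $m-(j-i)$. One of them is odd and shorter, and induction applies.

Now an odd cycle of length $m$ in $G$ maps to a closed walk of length $m$ in $F^*$, so $F^*$ has an odd cycle of length at most $m$. A cycle of $F^*$ uses no pendant vertex, and it must run through the whole path whenever it uses an interior vertex of it. So it is a subdivided cycle of $F$, and if that cycle has length $r$, its length is $tr$. As $t$ is odd, $tr$ is odd exactly when $r$ is odd. Hence $m\ge tr\ge t\cdot\text{odd girth}(F)$.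

Equality holds in (2) when $F$ has an odd cycle: keep every coordinate equal to $1$ and follow a shortest odd cycle of $F$ through its gadgets. In the example of Section 1 this is a $C_9$.

**Step 4: independent sets.** This step shows
$$\chi(G^t)\ \ge\ \frac{q^{t-1}|V(F)|}{\alpha(F)}. \tag{3}$$
Consider the subgraph of $G^t$ induced on $\bigcup_aX_a$, which has $q^{t-1}|V(F)|$ vertices. By Step 2 an independent set in it has at most one vertex in each $X_a$, and the $a$ for which it has one form an independent set of $F$. So color classes have size at most $\alpha(F)$ there, and (3) follows.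

## 5. Cliques of order $d^t$ with odd girth at least $3t$

**Proof of Proposition A.** Let $q=\lfloor d/3\rfloor\ge1$ and $F=K_{q+1}$, so $\Delta(F)=q$ as the construction requires. Take $G_t(F,q)$. By Step 1 its maximum degree is at most $3q\le d$. The odd girth of $F$ is at least $3$, so by (2) the odd girth of $G_t(F,q)$ is at least $3t$. By Step 2 the set $\bigcup_aX_a$ is a clique of its $t$-th power, of size $(q+1)q^{t-1}\ge q^t$. To make the maximum degree exactly $d$, add a disjoint star $K_{1,d}$, which creates no cycle. $\square$

## 6. Base graphs with no short cycles and small independence number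

For Proposition B we want to forbid odd cycles up to an arbitrary length $g$. By (2) it suffices that $F$ has no cycle of length at most $g$, and by (3) we then want $|V(F)|/\alpha(F)$ as large as possible. A random graph with some vertices deleted does this.

**Lemma 2.** For every $g\ge3$ and every $q\ge60$ there is a graph $F$ with $\Delta(F)\le q$, no cycle of length at most $g$, and $|V(F)|/\alpha(F)\ge q/(32\log q)$.

**Proof.** Let $\lambda=q/4\ge15$ and take the random graph on $n$ vertices in which each pair is an edge independently with probability $\lambda/n$. We let $n\to\infty$ with $g$ and $q$ fixed.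

**Short cycles.** We want few vertices on them. The expected number of cycles of length $j$ is at most $\frac{n^j}{2j}(\lambda/n)^j=\lambda^j/(2j)$, so the expected number of cycles of length at most $g$ is at most $\sum_{j=3}^g\lambda^j/(2j)$, a constant. The expected number of vertices on such cycles is at most $g$ times this. By Markov's inequality, for $n$ large, at most $n/8$ vertices lie on such cycles with probability at least $3/4$.

**Large degrees.** We want few vertices of degree greater than $q$. A degree is binomial with mean and variance at most $\lambda$. By Chebyshev's inequality it exceeds $q=4\lambda$ with probability at most $\lambda/(3\lambda)^2=1/(9\lambda)$. The expected number of vertices of degree greater than $q$ is at most $n/(9\lambda)$. By Markov's inequality there are more than $n/4$ of them with probability at most $4/(9\lambda)<1/4$.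

**Independent sets.** We want none of size $s=\lceil 4n\log\lambda/\lambda\rceil$. Let $n\ge\lambda$. Using $\binom ns\le(en/s)^s$ and $1-p\le e^{-p}$ with $p=\lambda/n$, the expected number of independent $s$-sets is at most
$$\Big[\frac{en}{s}\,e^{-p(s-1)/2}\Big]^s .$$
Here $en/s\le e\lambda/(4\log\lambda)\le e\lambda$, and
$$\frac{p(s-1)}2\ge\frac{\lambda}{2n}\Big(\frac{4n\log\lambda}{\lambda}-1\Big)=2\log\lambda-\frac{\lambda}{2n}\ge2\log\lambda-1 .$$
So the bracket is at most $e\lambda\cdot e\cdot\lambda^{-2}=e^2/\lambda<1/2$, because $e^2<7.4$ and $\lambda\ge15$. Since $s\to\infty$ with $n$, the expectation tends to $0$.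

**Deletion.** For large $n$ the three failure probabilities add up to less than $1$. So some graph has at most $n/8$ vertices on cycles of length at most $g$, at most $n/4$ vertices of degree greater than $q$, and independence number at most $s-1\le4n\log\lambda/\lambda$. Delete all those vertices. At least $n/2$ vertices remain, the maximum degree is at most $q$, there is no cycle of length at most $g$, and the independence number has not grown. The ratio is at least
$$\frac{n/2}{4n\log\lambda/\lambda}=\frac{\lambda}{8\log\lambda}\ge\frac{q}{32\log q}.\qquad\square$$

**Proof of Proposition B.** Let first $t\ge3$. For $d\ge180$ put $q=\lfloor d/3\rfloor\ge60$, take $F$ from Lemma 2, and let $G=G_t(F,q)$. Its maximum degree is at most $3q\le d$. By (2) its odd cycles have length greater than $tg\ge g$. By (3),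
$$\chi(G^t)\ge q^{t-1}\cdot\frac{q}{32\log q}=\frac{q^t}{32\log q}\ge\frac{(d/4)^t}{32\log d},$$
using $\lfloor d/3\rfloor\ge d/4$ for $d\ge 8$. Add a disjoint $K_{1,d}$. For $t=1$ take $F$ from Lemma 2 with $q=d\ge60$, together with a disjoint $K_{1,d}$. Then $\chi\ge|V(F)|/\alpha(F)\ge d/(32\log d)$, and no cycle has length at most $g$. $\square$

## 7. Three geodesics and the cycle $C_{3t}$

We turn to the upper bound. The clique of Section 5 has neighborhoods in $G^t$ with $\Omega(d^{2t})$ edges, as many as (1) permits up to a constant. Proposition C says that forbidding $C_{3t+2k}$ forces every neighborhood to lose a factor of order $d$. Let us look at $t=1$ by hand. If $G\not\supset C_3$, neighborhoods span no edges. If $G\not\supset C_5$, then $N(x)$ contains no path on four vertices, since with $x$ it would close to a $C_5$. So every component of the graph on $N(x)$ is a star or a triangle, and $N(x)$ spans at most $d$ edges. For general $t$ an edge $yz$ in the neighborhood of $x$ becomes a triple $x,y,z$ joined by three geodesics of length at most $t$. If all three have length exactly $t$ and meet only at their ends, they form a $C_{3t}$. The first task is to show that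 all but $O(d^{2t-1})$ pairs are of this kind.

Fix $G$ with $\Delta(G)\le d$, $d\ge2$, and a vertex $x$. Let $L_j=\{v:\operatorname{dist}(x,v)=j\}$. As in (1), from any given vertex at most $d^i$ vertices are at distance exactly $i$ and at most $2d^j$ are at distance between $1$ and $j$. Fix a breadth-first search tree from $x$, that is, a spanning tree of the component of $x$ in which the path from $x$ to each $v$ is a geodesic of $G$. Call that path $P(v)$, and let $p(v)$ be the parent of $v$. A vertex $f\in L_j$ with $1\le j\le t$ has at most $d^{t-j}\le d^{t-1}$ descendants in $L_t$ ($f$ itself counts as its own descendant). Thus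
$$\text{every } f\ne x \text{ lies on } P(z) \text{ for at most } d^{t-1} \text{ vertices } z\in L_t . \tag{4}$$
For each ordered pair $(y,z)$ with $\operatorname{dist}(y,z)=t$ fix a shortest path $Q(y,z)$ from $y$ to $z$, and let $\sigma(y,z)$ be the neighbor of $y$ on it. If $t=1$, then $\sigma(y,z)=z$.

**Step 5: degenerate pairs.** We count the ordered pairs $(y,z)$ of distinct vertices of $N_{G^t}(x)$ with $\operatorname{dist}(y,z)\le t$ that are degenerate in one of four ways.

* **(a)** One of $\operatorname{dist}(x,y),\operatorname{dist}(x,z),\operatorname{dist}(y,z)$ is less than $t$. In each of the three cases one of the two vertices has at most $2d^t$ choices and the other then at most $2d^{t-1}$. In total there are at most $3\cdot2d^t\cdot2d^{t-1}=12d^{2t-1}$ pairs.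

For the remaining pairs all three distances equal $t$. Among them:

* **(b)** $P(y)\cap P(z)\ne\{x\}$. The two tree paths then share their vertex in $L_1$, so $z$ is a descendant of the ancestor of $y$ in $L_1$. By (4) there are at most $d^t\cdot d^{t-1}$ such pairs.
* **(c)** $Q(y,z)$ meets $P(y)$ in some $f\ne y$. If $f\in L_j$, then $0\le j<t$ and $\operatorname{dist}(y,f)=t-j$, because $P(y)$ is a geodesic. Since $Q(y,z)$ is a geodesic of length $t$ through $f$, we get $\operatorname{dist}(f,z)=j$. Given $y$ and $j$, the vertex $f$ is determined and $z$ has at most $d^j$ choices. So there are at most $d^t\sum_{j<t}d^j\le2d^{2t-1}$ such pairs.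
* **(d)** $Q(y,z)$ meets $P(z)$ in some $f\ne z$. By the same argument with the roles of $y$ and $z$ exchanged, at most $2d^{2t-1}$ pairs.

Altogether at most $17d^{2t-1}$ pairs are degenerate. Let $S$ be the set of remaining ordered pairs: all three distances equal $t$, and none of (b), (c), (d) holds.

For $k=0$ we are done with the counting. If $(y,z)\in S$, then $P(y)$, $Q(y,z)$, $P(z)$ pairwise meet only at their common ends, by the failure of (b), (c), (d), and form a cycle of length $3t$. So $G\not\supset C_{3t}$ forces $S=\emptyset$.

## 8. Lengthening the cycle by a zigzag, and where it collides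

For $k\ge1$ we need $2k$ extra edges. In the case $t=1$, $\ell=5$ above, the cycle was $x\,y_1\,w_1\,y_0\,z\,x$: between the two ends of the original triangle one inserts $y_1w_1y_0$. For general $t$ one would look for a zigzag $y_0w_1y_1\cdots w_ky_k$ of $2k$ edges of $G$ with all $y_i\in L_t$, and form
$$x\xrightarrow{P(y_k)}y_k\,w_k\,y_{k-1}\cdots w_1\,y_0\xrightarrow{Q(y_0,z)}z\xrightarrow{P(z)}x, \tag{5}$$
a closed walk of length $t+2k+t+t=3t+2k=\ell$. Natural edges for the zigzag are the first edges $y\,\sigma(y,z)$ of the chosen geodesics. If the bipartite graph with these edges has a nonempty subgraph of minimum degree at least $k+1$, a greedy walk in it produces the zigzag. Three things have to be settled.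

First, does such a subgraph exist? The usual argument is that a graph with more than $k$ times as many edges as vertices has a nonempty subgraph of minimum degree at least $k+1$. If $|S|\ge Cd^{2t-1}$ with a large constant $C$, then, since each edge $yw$ comes from at most $d^{t-1}$ pairs, there are at least $Cd^t$ edges. There are at most $d^t$ vertices $y$, but for the number of vertices $w=\sigma(y,z)$ the evident bound is only $d\cdot d^t$. The edge count is therefore not enough. The cure is to count *pairs* $(y,z)$ and not edges while deleting vertices of low degree, because the total number of pairs $(w,z)$ with $z\in L_t$ and $\operatorname{dist}(w,z)=t-1$ is at most $d^t\cdot d^{t-1}$, however many $w$ there are.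

Second, $Q(y_0,z)$ and $P(z)$ may run into the zigzag. This is cured by choosing $z$ *last*. If $y_0$ has more than a suitable constant times $d^{t-1}$ available partners $z$, a bounded number of vertices can be avoided.

Third, the zigzag may run into $P(y_k)$. The failure of (c) for the pairs in $S$ tells us that $w_i\ne p(y_{i-1})$ and $w_i\ne p(y_i)$, because $w_i$ is $\sigma(y_{i-1},\cdot)$ and also $\sigma(y_i,\cdot)$. For $k=1$ this is all we need. For $k\ge2$, however, it says nothing against $w_i=p(y_k)$ with $i<k$, for example $w_1=p(y_k)$, and in that case $P(y_k)$ and the zigzag share the vertex $w_1$ and (5) is not a cycle. A larger minimum degree does not obviously help: as far as the degree condition tells us, all available neighbors $y_k$ of $w_k$ may be children of $w_1$. Choosing $z$ last does not help either, since $z$ plays no role in this collision.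

The idea that removes the third difficulty is to decide in advance, by fair coin flips, which vertices may serve as $w$'s and which as $y$'s or parents of $y$'s. Put each vertex in a random set $A$ and keep only those pairs with $\sigma(y,z)\in A$ and $y,p(y)\notin A$. One eighth of the pairs survives on average, and then no $w_i$ can be a $y_j$ or a $p(y_j)$, for any $i,j$.

## 9. Few pairs survive when $C_{3t+2k}$ is absent

**Claim 3.** Let $M=2(2k+t)+1$. If $G\not\supset C_{3t+2k}$, then $|S|\le8(M+2k)d^{2t-1}$.

**Proof.** Suppose $|S|>8(M+2k)d^{2t-1}$. We construct a $C_{3t+2k}$.

**Step 6: separating the roles.** The purpose is to make the vertices $w$ distinct from all $y$ and all parents of $y$'s, and to give each $y$ in play many partners. Put each vertex of $G$ into a random set $A$ independently with probability $\frac12$. For $(y,z)\in S$ the vertices $y$, $p(y)$, $\sigma(y,z)$ are distinct: $p(y)\ne y$ and $\sigma(y,z)\ne y$ are clear, and $p(y)$ lies on $P(y)\setminus\{y\}$, which $Q(y,z)$ avoids because (c) fails. So with probability $1/8$ we have $y,p(y)\notin A$ and $\sigma(y,z)\in A$. By averaging, fix $A$ such that the set $S'$ of pairs in $S$ with this property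 has $|S'|\ge|S|/8>(M+2k)d^{2t-1}$. Put
$$Z_y=\{z:(y,z)\in S'\},\qquad Y=\{y\in L_t:|Z_y|\ge Md^{t-1}\},\qquad S''=\{(y,z)\in S':y\in Y\}.$$
The pairs of $S'$ with $y\notin Y$ number at most $d^t\cdot Md^{t-1}$, so
$$|S''|>2k\,d^{2t-1}. \tag{6}$$
For $y\in Y$ the set $Z_y$ is nonempty, hence $y,p(y)\notin A$.

**Step 7: peeling by pairs.** The purpose is a subgraph of large minimum degree. Let $W=\{\sigma(y,z):(y,z)\in S''\}\subseteq A$, which is disjoint from $Y$, and let $H$ be the bipartite graph with parts $Y,W$ and edges $y\,\sigma(y,z)$ for $(y,z)\in S''$. These are edges of $G$. Repeatedly delete from $H$ a vertex of current degree at most $k$, and when an edge $yw$ disappears discard from $S''$ all pairs $(y,z)$ with $\sigma(y,z)=w$. For such pairs $\operatorname{dist}(w,z)=t-1$, since $Q(y,z)$ is a geodesic.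

* Deleting $y\in Y$ removes at most $k$ edges $yw$, and each discards at most $|\{z:\operatorname{dist}(w,z)=t-1\}|\le d^{t-1}$ pairs. Over all $y$ this is at most $d^t\cdot k\,d^{t-1}=kd^{2t-1}$ pairs.
* Deleting $w\in W$ removes at most $k$ edges $yw$, and each discards at most $|\{z\in L_t:\operatorname{dist}(w,z)=t-1\}|$ pairs. Over all $w$ this is at most
$$k\sum_{z\in L_t}|\{w:\operatorname{dist}(w,z)=t-1\}|\le k\,d^t\,d^{t-1}.$$

So at most $2kd^{2t-1}$ pairs are discarded in total, which by (6) is fewer than $|S''|$. Some pair survives, and so does its edge. The process therefore ends with a nonempty subgraph of $H$ of minimum degree at least $k+1$.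

**Step 8: the zigzag.** In this subgraph choose greedily a path
$$y_0w_1y_1w_2\cdots w_ky_k,\qquad y_i\in Y,\ w_i\in W,$$
with all vertices distinct. When $w_i$ is chosen, $i-1<k$ vertices of $W$ have been used, and when $y_i$ is chosen, $i\le k$ vertices of $Y$ have been used. So $k+1$ neighbors always suffice. For $k=0$ the path is the single vertex $y_0$.

**Step 9: choosing $z$ last.** The purpose is to find $z\in Z_{y_0}$ such that $Q(y_0,z)$ and $P(z)$ avoid what has been built. Note that no $w_i$ equals $x$: $w_i$ lies on some $Q(y,z')$ with $(y,z')\in S$, and $x\in P(y)\setminus\{y\}$, so $x\notin Q(y,z')$ because (c) fails. Let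
$$R=\big(\{y_1,\dots,y_k,w_1,\dots,w_k\}\cup P(y_k)\big)\setminus\{x,y_0\},\qquad|R|\le2k+t,$$
where the bound holds because $P(y_k)\setminus\{x\}$ has $t$ vertices. Let $f\in R$. Since $f\ne x$, by (4) at most $d^{t-1}$ vertices $z\in Z_{y_0}$ have $f\in P(z)$. If $f\in Q(y_0,z)$, then $\operatorname{dist}(f,z)=t-\operatorname{dist}(y_0,f)\le t-1$ because $f\ne y_0$. This distance is determined by $f$, so at most $d^{t-1}$ vertices $z$ have $f\in Q(y_0,z)$. Altogether at most
$$2|R|d^{t-1}\le2(2k+t)d^{t-1}<Md^{t-1}\le|Z_{y_0}|$$
vertices $z\in Z_{y_0}$ are excluded. Hence there is $z\in Z_{y_0}$ with $R\cap P(z)=R\cap Q(y_0,z)=\emptyset$.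

**Step 10: the closed walk (5) is a cycle.** We check that its four parts meet only where they are glued. Note that the vertices of $P(y_k)$ and of the zigzag together form $R\cup\{x,y_0\}$.

* $P(y_k)$ meets the zigzag only in $y_k$. The other $y_i$ lie in $L_t$, while $P(y_k)\cap L_t=\{y_k\}$. Each $w_i$ is a neighbor of a vertex of $L_t$, so it lies in $L_{t-1}\cup L_t\cup L_{t+1}$. In these levels $P(y_k)$ has only the vertices $y_k$ and $p(y_k)$, which are not in $A$, whereas $w_i\in A$.
* $Q(y_0,z)$ meets $P(y_k)$ and the zigzag only in $y_0$. It avoids $R$, and $x\notin Q(y_0,z)$ because (c) fails for $(y_0,z)$ and $x\in P(y_0)\setminus\{y_0\}$.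
* $P(z)$ meets $P(y_k)$ and the zigzag only in $x$. It avoids $R$, and $y_0\notin P(z)$ because $y_0\ne z$ both lie in $L_t$ and $P(z)\cap L_t=\{z\}$.
* $P(z)\cap Q(y_0,z)=\{z\}$, because (d) fails.

So (5) is a cycle of length $3t+2k$ in $G$, a contradiction. $\square$

By Step 5 and Claim 3, the number of ordered pairs of adjacent vertices in $N_{G^t}(x)$ is at most $17d^{2t-1}+8(M+2k)d^{2t-1}$. Every edge is counted twice, so each neighborhood in $G^t$ spans at most
$$\frac K2\,d^{2t-1}\quad\text{edges, with}\quad K=17+8(M+2k),\quad M=2(2k+t)+1. \tag{7}$$
This is the first assertion of Proposition C. Nothing in Sections 7 to 9 used the parity of $t$.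

## 10. From sparse neighborhoods to colorings

The step from few edges in neighborhoods to a saving of a logarithm in the chromatic number is a theorem that we quote.

**Theorem (Alon–Krivelevich–Sudakov, *Coloring graphs with sparse neighborhoods*, J. Combin. Theory Ser. B 77 (1999) 73–82).** There is an absolute constant $c$ such that, if a graph has maximum degree at most $\Delta$ and each neighborhood spans at most $\Delta^2/f$ edges, where $2\le f\le\Delta$, then its chromatic number is at most $c\Delta/\log f$.

If one prefers maximum degree exactly $\Delta$, add a disjoint star.

**End of the proof of Proposition C.** Apply the theorem to $G^t$ with $\Delta=2d^t$, allowed by (1), and $f=8d/K$. Then $\Delta^2/f=4d^{2t}\cdot K/(8d)=\frac K2d^{2t-1}$, so (7) is exactly the hypothesis. The condition $f\ge2$ holds for $d\ge K/4$, and $f\le d\le\Delta$ because $K\ge8$. We obtain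
$$\chi(G^t)\le\frac{2c\,d^t}{\log(8d/K)} .$$
For $d\ge(K/8)^2$ we have $8d/K\ge d^{1/2}$, so the right-hand side is at most $4c\,d^t/\log d$. Hence $\chi(G^t)=O_{t,\ell}(d^t/\log d)$. $\square$

With this, Propositions A, B and C are proved, and so is Theorem 1: the answer to the question is yes for every odd $t$, with $\ell_t^\circ=3t$.

## 11. Several odd lengths, clique numbers, and constants below the threshold

The same three propositions decide what happens when finitely many odd lengths are forbidden at once.

**Theorem 2.** Let $t\ge1$ be odd and let $\mathcal L$ be a nonempty finite set of odd integers at least $3$. The maximum of $\chi(G^t)$ over graphs $G$ with $\Delta(G)=d$ containing no $C_\ell$ with $\ell\in\mathcal L$ is $\Theta(d^t)$ if $\max\mathcal L<3t$, and $\Theta(d^t/\log d)$ if $\max\mathcal L\ge3t$.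

**Proof.** If $\max\mathcal L<3t$, then $t\ge3$. The graph of Proposition A has no odd cycle shorter than $3t$, so it contains no $C_\ell$ with $\ell\in\mathcal L$, and the upper bound is (1). If $\max\mathcal L\ge3t$, use Proposition B with $g=\max\mathcal L$ for the lower bound and Proposition C with $\ell=\max\mathcal L$ for the upper bound. $\square$

Finiteness matters here. For odd $t\ge3$, excluding all odd cycles leaves the bipartite graphs. In a bipartite graph, two vertices of the same part that are adjacent in $G^t$ are at an even distance at most $t$, hence at most $t-1$. So each vertex has at most $2d^{t-1}$ neighbors in $G^t$ within its own part ($d\ge2$). Coloring the two parts greedily with disjoint palettes gives $\chi(G^t)\le2(2d^{t-1}+1)=O(d^{t-1})$.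

**Proposition 3.** If $\Delta(G)\le d$ and $G\not\supset C_\ell$ for some $\ell\ge3t$ with $\ell\equiv t\pmod2$, then $\omega(G^t)=O_{t,\ell}(d^{t-1/2})$. By contrast, for odd $t\ge3$, excluding all odd cycles shorter than $3t$ simultaneously allows $\omega(G^t)=\Omega(d^t)$.

**Proof.** Since $3t\equiv t\pmod 2$, we have $\ell=3t+2k$ with $k\ge0$, and (7) applies for $d\ge2$. A vertex of a clique of size $\omega\ge2$ in $G^t$ has at least $\binom{\omega-1}2$ edges in its neighborhood, so $\binom{\omega-1}2\le\frac K2d^{2t-1}$. Hence $(\omega-2)^2\le Kd^{2t-1}$ and $\omega\le2+\sqrt K\,d^{t-1/2}$. The second assertion is Proposition A. $\square$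

**Proposition 4.** Let $t\ge3$ be odd, and let $\ell<3t$ be odd.

(i) For every $d\ge3$,
$$\chi_{t,\ell}(d)\ge\left(\lfloor\tfrac d3\rfloor+1\right)\lfloor\tfrac d3\rfloor^2\lfloor\tfrac d2\rfloor^{t-3},$$
and the right-hand side equals $(\tfrac8{27}+o(1))(d/2)^t$.

(ii) For $t=3$ and $\ell\in\{3,5,7\}$, $\chi_{3,\ell}(d)\ge(\frac18+o(1))d^3$.

Both are witnessed by cliques of $G^t$ in graphs of odd girth at least $3t$.

**Proof of (i).** Only the vertices of $X_a$ needed degree as large as $3q$ in Step 1. All others had degree at most $2q$. So we enlarge the alphabets that $X_a$ does not feel. Let $r=\lfloor d/3\rfloor\ge1$ and $m=\lfloor d/2\rfloor\ge r$. Use the construction of Section 1 with $F=K_{r+1}$, letting the coordinates $c_0$ and $c_{t-2}$ range over $[r]$ and the other coordinates of $c$ over $[m]$. In the gadgets let $u_j$ range over the alphabet of $c_{j-1}$. The walks of Step 2 and the homomorphism of Step 3 are unchanged, so the union of the $X_a$ is a clique of $G^t$ and the odd girth is at least $3t$.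

For the degrees, a vertex of $X_a$ has at most $r$ neighbors in layer $1$ (change $c_0$), at most $r$ in layer $t-2$ (change $c_{t-2}$), and $\deg_F(a)=r$ neighbors in gadgets. In total this is at most $3r\le d$. Every other vertex has neighbors in two adjacent layers only, at most $r$ or $m$ in each. In particular $(ab,1,u)$ and $(ab,t-1,u)$ have $r$ neighbors in $X_a$ and $X_b$ respectively, since only $c_{t-2}$ is free there. So its degree is at most $\max(2r,r+m,2m)=2m\le d$.

The clique has $(r+1)\,r^2m^{t-3}$ vertices. Add a disjoint star $K_{1,d}$ to make $\Delta=d$. Finally $(d/3)^3(d/2)^{t-3}=\frac8{27}(d/2)^t$, which gives the asymptotic form.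

**Proof of (ii).** For $t=3$ there is a different construction from affine planes. Recall that for a prime $q$ the affine plane of order $q$ has $q^2$ points and $q^2+q$ lines. Each line has $q$ points, each point is on $q+1$ lines, any two points are on a common line, and the lines fall into $q+1$ parallel classes such that each point is on exactly one line of each class. For example, the plane of order $2$ has four points, its six lines are the pairs of points, and its three parallel classes are the three partitions into two pairs.

Let $d\ge4$ and let $q$ be the largest prime with $2q\le d$, so $q\sim d/2$ by the prime number theorem. Take $q+2$ disjoint affine planes of order $q$, indexed by a set $I$, with their point–line incidence graphs. Label the $q+1$ parallel classes of plane $a$ as $\pi_{a,b}$ with $b\in I\setminus\{a\}$. For each pair $a\ne b$ join every line of $\pi_{a,b}$ to every line of $\pi_{b,a}$. Points have degree $q+1\le 2q$, and lines have degree $q+q=2q\le d$.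

Two points of the same plane are on a common line, so their distance is at most $2$. For points $x,x'$ of planes $a\ne b$, the line of $\pi_{a,b}$ through $x$ is joined to the line of $\pi_{b,a}$ through $x'$, which gives a path of length $3$ from $x$ to $x'$. So the $(q+2)q^2=(\frac18+o(1))d^3$ points form a clique of $G^3$.

For the odd girth, let $F'$ be obtained from $K_{q+2}$ on vertex set $I$ by replacing each edge by a path with $3$ edges. Map the points of plane $a$ to $a$, and the lines of $\pi_{a,b}$ to the neighbor of $a$ on the $a$–$b$ path. Incidences go to edges at $a$, and the edges between $\pi_{a,b}$ and $\pi_{b,a}$ go to the middle edge of the path. So this is a homomorphism, and as in Step 3 every odd cycle has length at least $3\cdot3=9$. Add a disjoint star $K_{1,d}$ to make $\Delta=d$. $\square$
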